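# Dynamic minimum linear arrangement: a randomized online algorithm with competitive ratio $O(\sqrt{n\log n})$

## The main theorem and what it says

Fix $n\ge 2$ and $\gamma\ge 1$, and put
$$H=\lceil 2\gamma n^2\rceil,\qquad N=n(H+1),\qquad a=8\ln N,\qquad \rho=128\sqrt{na}+48\,a\,(1+\log_2 n). \tag{1}$$

**Theorem 1.** For every $n\ge 2$ and $\gamma\ge 1$ there is a randomized online algorithm for dynamic minimum linear arrangement such that, against an oblivious adversary,
$$\mathbb E[\mathrm{ALG}(\pi_0,\sigma)]\le 2\rho\cdot \mathrm{OPT}(\pi_0,\sigma)+H(n+\gamma n^2) \tag{2}$$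
for all initial permutations $\pi_0$, all $m$ and all request sequences $\sigma$ of length $m$. For fixed $\gamma$ this gives a competitive ratio $c(n)=2\rho=O(\sqrt{n\log n})=o(n)$.

Let us unpack the words. There is a set $V$ of $n$ elements, and a permutation is a bijection from $V$ to the points $1,\dots,n$ on a line. We start in $\pi_0$. A request is an unordered pair $\{u,v\}$ of distinct elements. In step $t$ we first change $\pi_{t-1}$ to a permutation $\pi_t$ of our choice and then serve $r_t=\{u,v\}$. The step costs
$$\gamma\cdot \mathrm{inv}(\pi_{t-1},\pi_t)+|\pi_t(u)-\pi_t(v)|,$$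
where $\mathrm{inv}$ is the minimum number of swaps of adjacent elements leading from one permutation to the other. The first summand is the rearrangement cost, the second the request cost. The constant $\gamma\ge1$ does not depend on $n$; it excludes the regime in which rearranging is almost free. $\mathrm{OPT}(\pi_0,\sigma)$ is the least total cost of any sequence $\pi_1,\dots,\pi_m$, chosen with full knowledge of $\sigma=(r_1,\dots,r_m)$.

An online algorithm must choose $\pi_t$ knowing only $\pi_0$ and $r_1,\dots,r_t$. It may toss coins; the oblivious adversary fixes $\sigma$ in advance, without seeing them. The algorithm is $c(n)$-competitive if $\mathbb E[\mathrm{ALG}]\le c(n)\,\mathrm{OPT}+\beta$ with $\beta=\beta(n,\gamma)$, where $c(n)$ and $\beta$ depend on none of $m,\pi_0,\sigma$. In (2) the additive term is of this kind. For fixed $\gamma$ we have $a=O(\log n)$, so $\sqrt{na}=O(\sqrt{n\log n})$, while $a\log_2 n=O(\log^2 n)$ is of lower order; this is the last sentence of the theorem.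

The benchmark to beat is $O(n)$: each request costs between $1$ and $n$, so the algorithm that never moves pays at most $nm\le n\,\mathrm{OPT}$. The problem is taken from the paper "An Improved Approximation Algorithm for Dynamic Minimum Linear Arrangement". In the problem statement, many natural online policies are reported to have ratio $\Omega(n/\log n)$, the best known lower bound for every online algorithm is $\Omega(\log n)$, and whether any online algorithm is $o(n)$-competitive is listed as unknown. Theorem 1 answers that question with yes. It says nothing about optimality of the ratio or about deterministic algorithms, and it is an existence statement: the algorithm is built from optimal mixed strategies of finite games.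

## Two, three and $n$ elements by hand

For $n=2$ every request is the same pair and costs $1$ in either order. Never moving is optimal.

For $n=3$, say $V=\{A,B,C\}$, a request costs $2$ if the third element sits in the middle and $1$ otherwise. Start in $ABC$ and request $\{A,C\}$ exactly $m$ times. Never moving costs $2m$; any solution that moves pays at least $\gamma+m$, and swapping $B$ and $C$ at the start costs exactly that. So $\mathrm{OPT}=\min(2m,\gamma+m)$. The online difficulty is visible: at the first request we do not know whether enough further requests $\{A,C\}$ will come to justify the price $\gamma$.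

For general $n$, start in $1,2,\dots,n$ and request $\{1,n\}$ repeatedly. Never moving costs $(n-1)m$, while $\mathrm{OPT}\le\gamma(n-2)+m$: bring the two elements together at once. Letting $m\to\infty$, the ratio of never moving cannot be below $n-1$. So we have to move, and the issue is to move without knowing what is coming.

When $n$ is small compared with $a$, never moving is nevertheless good enough for Theorem 1. If $n<16a$, never moving costs at most $n\,\mathrm{OPT}$, and $n=\sqrt n\sqrt n<4\sqrt{na}\le2\rho$. **From now on $n\ge 16a$.**

## Facts about inversions, divergence and zero-sum games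

**Inversions.** $\mathrm{inv}(\pi,\pi')$ equals the number of pairs of elements that $\pi$ and $\pi'$ order differently: an adjacent swap changes the order of exactly one pair, and as long as $\pi\ne\pi'$ some adjacent pair of $\pi$ is ordered the other way in $\pi'$, so a swap can reduce the count by one. Hence $\mathrm{inv}$ is a metric and is at most $n(n-1)/2\le n^2/2$. Example: from $ABC$ to $CBA$ all three pairs change, and three swaps are needed.

**Distances between distributions.** For probability distributions $\mu,\nu$ on a finite set,
$$\mathrm{TV}(\mu,\nu)=\tfrac12\|\mu-\nu\|_1=\sum_z(\mu(z)-\nu(z))^+,\qquad \mathrm{KL}(\mu\|\nu)=\sum_z\mu(z)\ln\frac{\mu(z)}{\nu(z)},$$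
with $0\ln 0=0$. $\mathrm{KL}$ is nonnegative, and it is infinite when $\mu$ charges a point that $\nu$ does not: $\mathrm{KL}((\tfrac12,\tfrac12)\|(1,0))=\infty$, but $\mathrm{KL}((1,0)\|(\tfrac12,\tfrac12))=\ln2$. The order of the arguments will matter. Pinsker's inequality says $\mathrm{TV}\le\sqrt{\mathrm{KL}/2}$. Data processing says that merging points does not increase $\mathrm{KL}$: for a set $S$ with $m=\mu(S)$, $q=\nu(S)$,
$$\mathrm{KL}(\mu\|\nu)\ge m\ln\tfrac mq+(1-m)\ln\tfrac{1-m}{1-q}.$$

**Minimax.** In a finite zero-sum game, suppose that against every mixed strategy of the maximizer the minimizer has some reply with expected payoff at most $\beta'$. Then by von Neumann's theorem the minimizer has a single mixed strategy with expected payoff at most $\beta'$ against every pure strategy of the maximizer.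

## From worst-case inputs to a known distribution on $H$ requests

The first move is to let the algorithm know the distribution from which the input is drawn.

**Proposition 2 (Bayesian version).** Let $n\ge16a$, let $\pi_0$ be a permutation and $\mathcal D$ a probability distribution on request sequences of length $H$. There is a randomized online algorithm, depending on $\mathcal D$ and $\pi_0$, with private randomness independent of $\sigma\sim\mathcal D$, such that
$$\mathbb E[\mathrm{ALG}(\pi_0,\sigma)]\le\rho\,\mathbb E[\mathrm{OPT}(\pi_0,\sigma)]+\beta',\qquad \beta'=\gamma\big(4\sqrt a\,n^{5/2}+n^2\big). \tag{3}$$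

Here is why Proposition 2 implies Theorem 1.

**Step 1 (one algorithm for all sequences of length $H$).** This step removes the knowledge of $\mathcal D$. Fix $\pi_0$. A deterministic online algorithm for horizon $H$ is a map from request prefixes of length at most $H$ to permutations, so there are finitely many. Consider the game in which the minimizer picks such an algorithm $f$, the maximizer picks $\sigma$ of length $H$, and the payoff is $\mathrm{ALG}_f(\pi_0,\sigma)-\rho\,\mathrm{OPT}(\pi_0,\sigma)$. A mixed strategy of the maximizer is a distribution $\mathcal D$. The algorithm of Proposition 2 is, for each value of its private randomness, one of the maps $f$; it is therefore a mixture of pure strategies, and its expected payoff against $\mathcal D$ is at most $\beta'$. By minimax there is a randomized online algorithm $\mathcal A_{\pi_0}$ with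
$$\mathbb E[\mathrm{ALG}(\pi_0,\sigma)]\le\rho\,\mathrm{OPT}(\pi_0,\sigma)+\beta'\qquad\text{for every }\sigma\text{ of length }H.$$

**Step 2 (arbitrary length).** This step restarts the algorithm every $H$ requests and shows that restarting is affordable. Split the input into consecutive blocks of length $H$. At the start of each block run $\mathcal A_{\pi'}$ with fresh randomness, where $\pi'$ is the current permutation. Fix an optimal solution for the whole input, let $O_k$ be its cost in the $k$th full block, and let $\psi$ be its permutation just before that block. Condition on the algorithm's coins in earlier blocks: then $\pi'$ is fixed, and the block is fixed too because the adversary is oblivious. Starting from $\pi'$ one may jump to the first permutation of the optimal solution in this block and follow it from there; by the triangle inequality for $\mathrm{inv}$,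
$$\mathrm{OPT}(\pi',\text{block})\le O_k+\gamma\,\mathrm{inv}(\pi',\psi)\le O_k+\gamma n^2/2 .$$
So the expected cost in the block is at most $\rho O_k+\rho\gamma n^2/2+\beta'$. Now
$$\frac{\beta'}{\rho}\le\gamma\,\frac{4\sqrt a\,n^{5/2}+n^2}{128\sqrt{na}}=\gamma\Big(\frac{n^2}{32}+\frac{n^{3/2}}{128\sqrt a}\Big)\le\gamma n^2,$$
so the expected cost is at most $\rho O_k+\tfrac32\rho\gamma n^2$. Every request costs at least $1$, so $O_k\ge H\ge2\gamma n^2$, and the bound is at most $\rho O_k+\tfrac34\rho O_k\le2\rho O_k$.

**Step 3 (the end of the input).** This step handles the last, incomplete block. It has fewer than $H$ requests, each step costs at most $n+\gamma n^2$, and so the block costs at most $H(n+\gamma n^2)$. Summing over blocks and using $\sum_kO_k\le\mathrm{OPT}$ gives (2). $\square$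

It remains to prove Proposition 2. Fix $\mathcal D$ and $\pi_0$. For each $\sigma$ fix an optimal solution $\pi_1^*,\dots,\pi_H^*$ and put $\pi_0^*=\pi_0$. Let $\mathcal F_t$ be the information in $r_1,\dots,r_t$, with $\mathcal F_0$ trivial. Note that $\pi^*_t$ depends on all of $\sigma$, also on the future, so it is not $\mathcal F_t$-measurable. But the algorithm knows $\mathcal D$, and so it can compute every conditional probability given $\mathcal F_t$. On histories of probability $0$ it acts arbitrarily. We must shadow a hidden moving object $\pi^*_t$ of which we know only the posterior.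

## Shared exponential clocks

To follow a slowly changing distribution we need samples that change rarely. The device is to reuse the same randomness for all distributions. Let $(Z_z)$ be i.i.d. $\mathrm{Exp}(1)$ variables, one for each point $z$ of a finite set. For a probability distribution $\mu$ on this set let
$$A_\mu=\arg\min_{z:\,\mu(z)>0}Z_z/\mu(z),$$
with ties (probability $0$) broken by a fixed order. The variables $Z_z/\mu(z)$ are independent exponentials with rates $\mu(z)$ summing to $1$. The minimum of independent exponentials is attained at $z$ with probability rate of $z$ divided by total rate, so $P(A_\mu=z)=\mu(z)$: the sample $A_\mu$ has law $\mu$. Example: for $\mu=(\tfrac12,\tfrac12)$ and $\nu=(1,0)$ we always have $A_\nu=1$, and the two samples differ with probability $\tfrac12=\mathrm{TV}(\mu,\nu)$.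

**Lemma 3.** $P(A_\mu\ne A_\nu)\le2\,\mathrm{TV}(\mu,\nu)$.

**Proof.** We exhibit disjoint events on which the samples agree. Let $m_z=\min(\mu(z),\nu(z))$ and $M_z=\max(\mu(z),\nu(z))$. For $m_z>0$ let $E_z$ be the event that $Z_z/m_z<Z_{z'}/M_{z'}$ for all $z'\ne z$ with $M_{z'}>0$. On $E_z$, for every $z'\ne z$ with $\mu(z')>0$,
$$Z_z/\mu(z)\le Z_z/m_z<Z_{z'}/M_{z'}\le Z_{z'}/\mu(z'),$$
so $A_\mu=z$; in the same way $A_\nu=z$. The events are disjoint, and
$$P(E_z)=\frac{m_z}{m_z+\sum_{z'\ne z}M_{z'}}\ge\frac{m_z}{\sum_{z'}M_{z'}}.$$
Write $T=\mathrm{TV}(\mu,\nu)$. Then $\sum m_z=1-T$ and $\sum M_z=1+T$, so $P(A_\mu=A_\nu)\ge\frac{1-T}{1+T}\ge1-2T$, the last step because $(1-2T)(1+T)=1-T-2T^2\le1-T$. $\square$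

## Sampling the whole posterior arrangement, and what one swap does to it

A sensible first try is to imitate the optimum by sampling: at time $t$ draw $\tilde\pi_t$ from the conditional law of $\pi_t^*$ given $\mathcal F_t$. For the request cost this is perfect. Since $r_t=\{u_t,v_t\}$ is $\mathcal F_t$-measurable and $\tilde\pi_t$ has the same conditional law as $\pi^*_t$,
$$\mathbb E|\tilde\pi_t(u_t)-\tilde\pi_t(v_t)|=\mathbb E|\pi^*_t(u_t)-\pi^*_t(v_t)|.$$
The trouble is movement. Fresh samples are hopeless: if the posterior stays for many steps at one half on an arrangement $\alpha$ and one half on its reverse $\bar\alpha$, two successive fresh samples are opposite with probability $\tfrac12$, at rearrangement cost $\gamma n(n-1)/2$, although the optimum may be at rest.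

Shared clocks, with one clock per arrangement, cure this case, because the sample stays put while the posterior does. But they break when the optimum makes a single swap. Let $n\ge3$ and let a prime denote swapping the elements in positions $1$ and $2$. Suppose the posterior is uniform on $\{\alpha,\bar\alpha\}$ at time $t-1$ and uniform on $\{\alpha',\bar\alpha'\}$ at time $t$, the optimum having paid $\gamma$ for one swap. These four arrangements are distinct, since opposite ones are at $\mathrm{inv}$-distance at least $n(n-1)/2-2\ge1$. The old sample is decided by two clocks and the new one by two other clocks, so the samples are independent, and with probability $\tfrac12$ they lie on opposite sides. By the triangle inequality $\mathrm{inv}(\alpha,\bar\alpha')\ge\mathrm{inv}(\alpha,\bar\alpha)-1$, and likewise for $\bar\alpha,\alpha'$. So the expected rearrangement cost is at least $\frac\gamma2\big(\frac{n(n-1)}2-1\big)$ against the optimum's $\gamma$.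

The exact point of failure: a unit move of the optimum renames the whole hidden state. We should track single elements, and for each element a coarse label that a single swap is unlikely to change.

## Randomly shifted blocks of positions

Cut the line into blocks of $b$ consecutive positions, with a random offset. Let $\theta$ be uniform on $\{0,\dots,b-1\}$, chosen once, and let
$$X_t(u)=\Big\lfloor\frac{\pi_t^*(u)+\theta}b\Big\rfloor\qquad(0\le t\le H).$$
Example: for $b=2$ the positions $1,2,3,4$ get labels $0,1,1,2$ if $\theta=0$ and $1,1,2,2$ if $\theta=1$. Each of the three gaps is a label boundary for exactly one of the two shifts.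

**Lemma 4 (random shift).** For each $t$ and $\theta$, each label is carried by at most $b$ elements. For fixed $\sigma$:

1. $P_\theta(X_t(u)\ne X_t(v))\le|\pi_t^*(u)-\pi_t^*(v)|/b$;
2. with $M=\sum_{t=1}^H\#\{u:X_t(u)\ne X_{t-1}(u)\}$ we have $\mathbb E_\theta M\le\frac2b\sum_{t=1}^H\mathrm{inv}(\pi^*_{t-1},\pi^*_t)$.

**Proof.** Elements with the same label have distinct positions within $b$ consecutive integers. A label boundary lies between positions $j$ and $j+1$ exactly when $b$ divides $j+1+\theta$, which holds for exactly one $\theta$. If $u$ and $v$ have different labels, one of the $|\pi^*_t(u)-\pi^*_t(v)|$ gaps between them is a boundary; the union bound gives part 1. For part 2, fix a shortest swap sequence from $\pi^*_{t-1}$ to $\pi^*_t$. An element whose label changes must take part in some swap across a boundary. Each swap crosses a boundary with probability $1/b$ and involves two elements. $\square$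

So nearby elements usually share a label, and a swap of the optimum changes on average at most $2/b$ labels. The natural second try is to give each element $u$ a sampled label with law $\mu_u=P(X_t(u)=\cdot\mid\mathcal F_t)$, and then to put elements with equal sampled labels next to each other. We need two things: elements that probably share a label should usually be sampled together, and the cell of an element should not be much larger than $b$.

With shared clocks the first demand is met, since $\mathrm{TV}(\mu_u,\mu_v)\le P(X_t(u)\ne X_t(v)\mid\mathcal F_t)$. The second can fail completely. Suppose the conditional law of $X_t$ is symmetric under permuting the elements, for example because $\pi_t^*$ is conditionally uniform. Then all $\mu_u$ are equal, the shared clocks give all elements the same label, and there is one cell of size $n$. With independent samples the first demand fails instead: if $X_t(u)=X_t(v)$ surely, with the common label uniform on $k$ values, the samples of $u$ and $v$ agree only with probability $1/k$.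

The failure has a clear cause. The laws $\mu_u$ of the single labels forget how the labels of different elements are related. In the symmetric case, all elements have the same label law, but two given elements rarely have the same label.

## Centers: naming a block by one of its inhabitants

The way out is to replace the name of a block by a reference to an element: not "block $7$" but "the block in which $c$ was at time $s$". We do not know which block this is, but we can compute the posterior probability that $u$ is in it.

In this and the next section fix $b$, a shift $\theta$, and $\kappa>0$. Then $X_t$ is a function of $\sigma$, and probabilities are over $\sigma\sim\mathcal D$ and the clocks.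

**Centers.** A center is a pair $z=(c,s)\in V\times\{0,\dots,H\}$; it stands for the random variable $X_s(c)$. Let
$$p_t(u,z)=P\big(X_t(u)=X_s(c)\,\big|\,\mathcal F_t\big).$$
The set $C_t$ of centers available at time $t$ is defined by $C_0=\{(c,0):c\in V\}$ and, for $t\ge1$,
$$C_t=C_{t-1}\cup\Big\{(u,t):\max_{z\in C_{t-1}}p_t(u,z)<\tfrac34\Big\}.$$
The proof uses only the following properties: $C_t$ is determined by $r_1,\dots,r_t$; $C_{t-1}\subseteq C_t$; $|C_t|\le n(t+1)\le N$; every $u$ has some $z\in C_t$ with $p_t(u,z)\ge\frac34$; and $C_0$ contains $(u,0)$ for all $u$. The fourth property holds because $p_t(u,(u,t))=1$. (The choice $C_t=V\times\{0,\dots,t\}$ has the same properties and would serve as well; the rule above opens a new center only when no old one fits.)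

Example: $V=\{A,B,C\}$, $\pi_0=ABC$, $b=2$, $\theta=1$. Then $X_0$ is $1,1,2$ on $A,B,C$, and $p_0(A,\cdot)=p_0(B,\cdot)=(1,1,0)$ on the centers $(A,0),(B,0),(C,0)$, while $p_0(C,\cdot)=(0,0,1)$. If, after $r_1$, the element $A$ still has label $1$ with conditional probability $\frac23$, then $p_1(A,(A,0))=p_1(A,(B,0))=\frac23$ and $p_1(A,(C,0))\le\frac13$, so the new center $(A,1)$ is opened.

**Weights.** Each $u$ chooses among centers with exponential preference for those it probably sits with:
$$w_t(u,z)=e^{a\,p_t(u,z)-\Psi_t(u)}\ (z\in C_t),\qquad w_t(u,z)=0\ (z\notin C_t),\qquad \Psi_t(u)=\ln\sum_{z\in C_t}e^{a\,p_t(u,z)}.$$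
In the example, $w_0(A,\cdot)=w_0(B,\cdot)=(e^a,e^a,1)/(2e^a+1)$ and $w_0(C,\cdot)=(1,1,e^a)/(2+e^a)$. With shared clocks $A$ and $B$ always choose the same center.

Return to the symmetric scenario that defeated labels. For simplicity use only the centers $(c,t)$, $c\in V$, and let $b\le n/4$. Then $p_t(u,(u,t))=1$. The conditional expected number of other elements that share the label of $u$ is at most $b-1$, so by symmetry $p_t(u,(c,t))\le\frac{b-1}{n-1}\le\frac bn\le\frac14$ for $c\ne u$. The weight of $u$ outside its own center is at most $ne^{a/4}/e^a=ne^{-3a/4}\le n^{-5}$, since $a\ge8\ln n$. So each element sits in its own cell with high probability, as it should, and two elements that surely share a label have identical weights and always stay together.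

**Lazy updates.** The law from which $u$ samples is not refreshed at every step. Let $\tau_0(u)=0$. For $t\ge1$, if
$$\mathrm{KL}\big(w_{\tau_{t-1}(u)}(u,\cdot)\,\big\|\,w_t(u,\cdot)\big)>\kappa,$$
set $\tau_t(u)=t$ and call $t$ an update of $u$; otherwise $\tau_t(u)=\tau_{t-1}(u)$. These divergences are finite because $C_\tau\subseteq C_t$ for $\tau\le t$. Let $y_t(u,\cdot)=w_{\tau_t(u)}(u,\cdot)$. Then at all times
$$\mathrm{KL}\big(y_t(u,\cdot)\,\|\,w_t(u,\cdot)\big)\le\kappa, \tag{4}$$
since right after an update the divergence is $0$, and otherwise it did not exceed $\kappa$. The reason for laziness will be seen in Lemma 7: samples move with probability of order $\sqrt{\mathrm{KL}}$, whereas what we can sum over time is $\mathrm{KL}$ itself, and $\sqrt D\le D/\sqrt\kappa$ only when $D\ge\kappa$.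

**Assignment.** Take one family of clocks $(Z_z)_{z\in V\times\{0,\dots,H\}}$, independent of $\sigma$ and used for all $u$ and all $t$. Put $A_t(u)=A_{y_t(u,\cdot)}$; this lies in $C_{\tau_t(u)}\subseteq C_t$. The objects $C_t,w_t,\tau_t,y_t$ are functions of $r_1,\dots,r_t$ only, not of the clocks. So, given $\sigma$, $A_t(u)$ has law $y_t(u,\cdot)$.

## Separation, cell size and movement at one scale

**Lemma 5 (separation).** With $d_t(u,v)=P(X_t(u)\ne X_t(v)\mid\mathcal F_t)$,
$$P(A_t(u)\ne A_t(v)\mid\sigma)\le2\sqrt{2\kappa}+4a\,d_t(u,v).$$

**Proof.** We compare the weights of $u$ and $v$ and then pass to the lazy laws. Write $d=d_t(u,v)$. The events $X_t(u)=X_s(c)$ and $X_t(v)=X_s(c)$ differ only where $X_t(u)\ne X_t(v)$, so $|p_t(u,z)-p_t(v,z)|\le d$ for all $z$. Every term of the sum defining $\Psi$ changes by a factor between $e^{-ad}$ and $e^{ad}$, so $|\Psi_t(u)-\Psi_t(v)|\le ad$, and $w_t(v,z)\ge e^{-2ad}w_t(u,z)$. Therefore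
$$\mathrm{TV}(w_t(u),w_t(v))=\sum_z\big(w_t(u,z)-w_t(v,z)\big)^+\le1-e^{-2ad}\le2ad .$$
By (4) and Pinsker, $y_t(u)$ is within $\sqrt{\kappa/2}$ of $w_t(u)$ in $\mathrm{TV}$, and the same for $v$. So $\mathrm{TV}(y_t(u),y_t(v))\le2\sqrt{\kappa/2}+2ad$, and Lemma 3 doubles this. $\square$

**Lemma 6 (cell size).** Let $B_t=\#\{x:p_t(x,A_t(x))<\frac14\}$. Then
$$\max_z\#\{x:A_t(x)=z\}\le4b+B_t\qquad\text{and}\qquad\mathbb E[B_t\mid\sigma]\le n\kappa+1 .$$

**Proof, first claim.** We count elements that fit their center. For $z=(c,s)\in C_t$, Markov's counting argument gives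
$$\#\{x:p_t(x,z)\ge\tfrac14\}\le4\sum_xp_t(x,z)=4\,\mathbb E\big[\#\{x:X_t(x)=X_s(c)\}\,\big|\,\mathcal F_t\big]\le4b,$$
because, whatever the label $X_s(c)$ is, at most $b$ elements carry it at time $t$. The elements $x$ with $A_t(x)=z$ and $p_t(x,z)<\frac14$ are counted in $B_t$.

**Proof, second claim.** We show that a law $\kappa$-close to $w_t$ puts little mass on ill-fitting centers. Fix $x$, let $\mathrm{Bad}=\{z\in C_t:p_t(x,z)<\frac14\}$, $m=y_t(x,\mathrm{Bad})$ and $q=w_t(x,\mathrm{Bad})$. Given $\sigma$, the probability of $A_t(x)\in\mathrm{Bad}$ is $m$. If $\mathrm{Bad}$ is empty, $m=0$. Otherwise $q>0$. Some center in $C_t$ has $p_t\ge\frac34$, so $\Psi_t(x)\ge\frac34a$ and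
$$q\le N\,\frac{e^{a/4}}{e^{3a/4}}=Ne^{-a/2}=N^{-3},$$
since $a=8\ln N$. By (4) and data processing,
$$\kappa\ge m\ln\tfrac mq+(1-m)\ln\tfrac{1-m}{1-q}\ge m\ln\tfrac mq+(1-m)\ln(1-m)\ge m\ln\tfrac mq-m,$$
where we used $-\ln(1-q)\ge0$ and then $y\ln y\ge y-1$ with $y=1-m$. If $m\ge1/N$, then $\ln(m/q)\ge2\ln N\ge2$, so $\kappa\ge m$. In all cases $m\le\kappa+1/N\le\kappa+1/n$. Summing over the $n$ elements $x$ gives the claim. $\square$

The next lemma bounds how often assignments change. The mechanism is this. While $X_t(u)$ does not change, each $p_t(u,z)$ is a martingale, and $\Psi_t(u)$ is a log-sum-exp of these martingales (over a growing set), a convex function. The divergence $\mathrm{KL}(w_\tau\|w_t)$ is exactly the convexity gap of this function, and the gaps telescope into the range of $\Psi$, which is at most $\ln N$. Changes of $X_t(u)$ cost extra, at most $a$ each.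

**Lemma 7 (movement).** With $M$ as in Lemma 4,
$$\mathbb E\sum_{t=1}^H\#\{u:A_t(u)\ne A_{t-1}(u)\}\le\sqrt{2/\kappa}\,\big(n\ln N+a\,\mathbb EM\big).$$

**Proof. Step 1 (an exact formula for the divergence between updates).** The purpose is to write each divergence as an increment of $\Psi$ minus something that is nearly a martingale increment. Fix $u$. Let $T_0=0$, and let $T_{j+1}$ be the first update of $u$ after $T_j$, or $H$ if there is none; if $T_j=H$ then $T_{j+1}=H$. These are stopping times bounded by $H$. They increase strictly until they reach $H$, so $T_H=H$. Put $D_j=\mathrm{KL}(w_{T_j}(u)\|w_{T_{j+1}}(u))\ge0$. For $z\in C_{T_j}\subseteq C_{T_{j+1}}$,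
$$\ln\frac{w_{T_j}(u,z)}{w_{T_{j+1}}(u,z)}=a\,p_{T_j}(u,z)-\Psi_{T_j}(u)-a\,p_{T_{j+1}}(u,z)+\Psi_{T_{j+1}}(u),$$
and averaging with the weights $w_{T_j}(u,z)$, which sum to $1$, gives
$$D_j=\Psi_{T_{j+1}}(u)-\Psi_{T_j}(u)-a\sum_{z\in C_{T_j}}w_{T_j}(u,z)\big(p_{T_{j+1}}(u,z)-p_{T_j}(u,z)\big). \tag{5}$$

**Step 2 (the drift of $p$).** The purpose is to bound the last sum in (5) from below in expectation. For a fixed center $z=(c,s)$ and a stopping time $T\le H$,
$$p_T(u,z)=\sum_t\mathbf 1\{T=t\}\,P(X_t(u)=X_s(c)\mid\mathcal F_t)=P(X_T(u)=X_s(c)\mid\mathcal F_T).$$
Since $\mathcal F_{T_j}\subseteq\mathcal F_{T_{j+1}}$, the tower property gives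
$$\begin{aligned}\mathbb E\big[p_{T_{j+1}}(u,z)-p_{T_j}(u,z)\,\big|\,\mathcal F_{T_j}\big]&=\mathbb E\big[\mathbf 1\{X_{T_{j+1}}(u)=X_s(c)\}-\mathbf 1\{X_{T_j}(u)=X_s(c)\}\,\big|\,\mathcal F_{T_j}\big]\\&\ge-P\big(X_{T_{j+1}}(u)\ne X_{T_j}(u)\,\big|\,\mathcal F_{T_j}\big).\end{aligned}$$
The difference of indicators can be negative only if the label of $u$ has changed. The bound does not depend on $z$. The weights $w_{T_j}(u,\cdot)$ are nonnegative, $\mathcal F_{T_j}$-measurable and sum to $1$, so we may average over $z$ with them and insert the result in (5):
$$\mathbb ED_j\le\mathbb E\big[\Psi_{T_{j+1}}(u)-\Psi_{T_j}(u)\big]+a\,P\big(X_{T_{j+1}}(u)\ne X_{T_j}(u)\big).$$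

**Step 3 (telescoping).** The purpose is to sum over $j$. We have $\Psi_0(u)\ge a$ because $p_0(u,(u,0))=1$, and $\Psi_H(u)\le\ln(Ne^a)=a+\ln N$. Let $M(u)$ be the number of $t$ with $X_t(u)\ne X_{t-1}(u)$. If the labels at $T_j$ and $T_{j+1}$ differ, one of these changes lies in $(T_j,T_{j+1}]$, and these intervals are disjoint. Hence
$$\sum_{0\le j<H}\mathbb ED_j\le\ln N+a\,\mathbb EM(u).$$

**Step 4 (from divergence to changes of assignment).** The purpose is to charge each possible change to a large $D_j$. The assignment $A_t(u)$ can change only at an update. An update equals $T_{j+1}$ for some $j$ such that $T_j$ is $0$ or the previous update; there $y(u)$ changes from $w_{T_j}(u)$ to $w_{T_{j+1}}(u)$, and $D_j>\kappa$. Update times and weights are determined by $\sigma$, so given $\sigma$, Lemma 3 and Pinsker bound the probability of a change there by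
$$2\,\mathrm{TV}\le2\sqrt{D_j/2}=\sqrt{2D_j}\le\sqrt{2/\kappa}\;D_j .$$
Summing over $j$ and then over $u$, with $M=\sum_uM(u)$, proves the lemma. $\square$

## What one scale gives, and why we nest scales

Suppose we sort the elements by $A_t(u)$ with ties broken by name, and take $n\kappa\le b$. A pair in one cell is at distance less than the cell size, at most $5b+1$ in expectation; a separated pair is at distance less than $n$. An element that changes its assignment may be inverted with up to $n$ others. By Lemmas 4 to 7 the bound on the request cost has a term $5b+1+2n\sqrt{2\kappa}$ per request and a term $4an/b$ times the request cost of the optimum. The part of the rearrangement cost proportional to $M$ is at most $2\sqrt2\,na/(b\sqrt\kappa)$ times the rearrangement cost of the optimum. The terms $n\sqrt\kappa$ and $na/(b\sqrt\kappa)$ balance at $\kappa=a/b$, and we get the order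
$$b+n\sqrt{a/b}+na/b .$$
Ignoring rounding, the best choice is $b=n^{2/3}a^{1/3}$, and the order is $n^{2/3}a^{1/3}$ when $a\le n$. This is already $o(n)$, but it is larger than $\sqrt{na}$. The loss is in the charge $n$ for a pair separated at scale $b$. If cells of size about $b$ lie inside cells of size about $2b$, and so on, then a pair first separated at scale $b$ is still in a common cell of size of order $b$, and the charge drops from $n$ to order $b$. The middle term becomes $b\sqrt{a/b}=\sqrt{ab}$, and summing over powers of two up to $n$ gives order $\sqrt{an}$.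

## The nested algorithm

Let $2^h\le n<2^{h+1}$, and let $\ell$ be the smallest integer with $2^\ell\ge\sqrt{na}$. Then $\ell\ge0$, and since $n\ge16a$,
$$2^\ell<2\sqrt{na}\le n/2<2^h,$$
so $\ell<h$. For $\ell\le i\le h$ put $b_i=2^i$ and $\kappa_i=a/b_i$. Choose shifts $\theta_i$ uniform on $\{0,\dots,b_i-1\}$ and clock families, independent across levels and independent of $\sigma$. Run the construction above on each level, and write $X^i_t,A^i_t,d^i_t,B^i_t,M^i$ for its objects. Let $\theta$ denote the vector of shifts. Since $\theta$ is independent of $\sigma$, the Lemmas 5, 6 and 7 apply on each level for each fixed value of $\theta$.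

**Algorithm.** Let $\hat\pi_t$ be the arrangement that sorts the elements lexicographically by
$$\big(A^h_t(u),A^{h-1}_t(u),\dots,A^\ell_t(u),\mathrm{id}(u)\big),$$
with fixed linear orders on centers and on elements. For $t\ge1$ use $\pi_t=\hat\pi_t$. This depends only on $r_1,\dots,r_t$ and on private randomness, so the algorithm is online, and for fixed private randomness it is deterministic. ($\hat\pi_0$ is used only in the analysis.)

**Nested cells.** Let $\Gamma^i_t(u)=\{x:A^j_t(x)=A^j_t(u)\text{ for all }j\ge i\}$ for $\ell\le i\le h$, and $\Gamma^{h+1}_t(u)=V$. These sets are contiguous in $\hat\pi_t$, because elements with a common beginning of the sort key are consecutive. Put $S^i_t=4b_i+B^i_t$ for $i\le h$ and $S^{h+1}_t=n$. By Lemma 6, $|\Gamma^i_t(u)|\le S^i_t$. Since $b_i\ge\sqrt{na}$, we have $n\kappa_i=na/b_i\le b_i$, so $\mathbb E[S^i_t\mid\sigma,\theta]\le5b_i+1\le6b_i$. For $i<h$ this gives $\mathbb E[S^{i+1}_t\mid\sigma,\theta]\le6b_{i+1}=12b_i$; for $i=h$, $S^{h+1}_t=n<2b_h$. Hence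
$$\mathbb E[S^{i+1}_t\mid\sigma,\theta]\le12b_i\quad(\ell\le i\le h),\qquad\mathbb E[S^\ell_t\mid\sigma,\theta]\le6b_\ell\le12\sqrt{na}. \tag{6}$$
Geometric sums with largest term at most $\sqrt n$ and $n^{3/2}$ respectively give
$$\sum_{i=\ell}^h\sqrt{b_i}\le\frac{\sqrt n}{1-2^{-1/2}},\qquad\sum_{i=\ell}^hb_i^{3/2}\le\frac{n^{3/2}}{1-2^{-3/2}}\le1.55\,n^{3/2},\qquad\frac{24\sqrt2}{1-2^{-1/2}}<116. \tag{7}$$
Let $\mathrm{OPT}_{\rm req}$ and $\mathrm{OPT}_{\rm move}$ be the request and rearrangement costs of the fixed optimal solution. We prove (3) by comparing request cost with $\mathrm{OPT}_{\rm req}$ and rearrangement cost with $\mathrm{OPT}_{\rm move}$.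

## Request cost of the nested algorithm

**Step 1 (charging a request to the level of separation).** The purpose is to bound the distance of the requested pair by cell sizes. Let $r_t=\{u_t,v_t\}$. If $i$ is the highest level with $A^i_t(u_t)\ne A^i_t(v_t)$, both elements lie in the contiguous set $\Gamma^{i+1}_t(u_t)$. If there is no such level, both lie in $\Gamma^\ell_t(u_t)$. So the request cost at time $t$ is at most
$$S^\ell_t+\sum_{i=\ell}^hS^{i+1}_t\,\mathbf 1\{A^i_t(u_t)\ne A^i_t(v_t)\}.$$

**Step 2 (expectation over the clocks).** The purpose is to split each product. Given $\sigma$ and $\theta$, $S^{i+1}_t$ depends only on the clocks of level $i+1$ (or is the constant $n$), and $A^i_t$ only on the clocks of level $i$. So the two factors are independent. By (6) and Lemma 5 with $\kappa_i=a/b_i$, the conditional expectation given $\sigma,\theta$ is at most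
$$12\sqrt{na}+\sum_{i=\ell}^h12b_i\Big(2\sqrt{2a/b_i}+4a\,d^i_t(u_t,v_t)\Big)\le128\sqrt{na}+48a\sum_{i=\ell}^hb_i\,d^i_t(u_t,v_t),$$
because $\sum_i24\sqrt{2a}\sqrt{b_i}\le116\sqrt{na}$ by (7).

**Step 3 (from posterior to truth).** The purpose is to replace $d^i_t$ by distances in the optimal solution. Fix $\theta$. Since $r_t$ is $\mathcal F_t$-measurable, $\mathbb E\,d^i_t(u_t,v_t)=P(X^i_t(u_t)\ne X^i_t(v_t))$. Now average over $\theta_i$, which is independent of $\sigma$: by Lemma 4, part 1, this probability is at most $\mathbb E|\pi^*_t(u_t)-\pi^*_t(v_t)|/b_i$. Summing over $t$,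
$$\mathbb E\sum_tb_i\,d^i_t(u_t,v_t)\le\mathbb E[\mathrm{OPT}_{\rm req}].$$

**Step 4 (summing).** There are at most $1+\log_2n$ levels, and the term $128\sqrt{na}$ occurs $H$ times, with $H\le\mathrm{OPT}_{\rm req}$ because every request costs the optimum at least $1$. Therefore
$$\mathbb E[\text{request cost}]\le\big(128\sqrt{na}+48a(1+\log_2n)\big)\,\mathbb E[\mathrm{OPT}_{\rm req}]. \tag{8}$$

## Rearrangement cost of the nested algorithm

**Step 1 (starting up).** The purpose is to pass from $\pi_0$ to the sorted arrangements. By the triangle inequality for the first step, the total rearrangement cost is at most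
$$\gamma\,\mathrm{inv}(\pi_0,\hat\pi_0)+\gamma\sum_{t=1}^H\mathrm{inv}(\hat\pi_{t-1},\hat\pi_t),$$
and the first term is at most $\gamma n^2$.

**Step 2 (charging inversions to changes of assignment).** The purpose is to bound one summand. Let $\{x,y\}$ be ordered differently in $\hat\pi_{t-1}$ and $\hat\pi_t$. Let $i$ be the highest level at which the assignment of $x$ or of $y$ changes at time $t$; it exists, since otherwise both sort keys, and so the order, are unchanged. Say the assignment of $x$ changes. Above level $i$ nothing changes for $x$ and $y$. If they differed at some level above $i$, the highest such level would decide their order at both times in the same way, a contradiction. So they agree at all levels above $i$, that is, $y\in\Gamma^{i+1}_t(x)$. Charge the pair to $(x,i)$; each $(x,i)$ whose assignment changes receives at most $|\Gamma^{i+1}_t(x)|\le S^{i+1}_t$ pairs. Hence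
$$\mathrm{inv}(\hat\pi_{t-1},\hat\pi_t)\le\sum_{i=\ell}^hS^{i+1}_t\cdot\#\{x:A^i_t(x)\ne A^i_{t-1}(x)\}.$$

**Step 3 (expectation).** The purpose is to apply Lemma 7. Given $\sigma$ and $\theta$, the two factors depend on clocks of different levels, so they are independent, and the first has conditional expectation at most $12b_i$ for every $\sigma,\theta$ by (6). Apply Lemma 7 for fixed $\theta$, with $\sqrt{2/\kappa_i}=\sqrt{2b_i/a}$, and average over $\theta$:
$$\mathbb E\sum_t\mathrm{inv}(\hat\pi_{t-1},\hat\pi_t)\le\sum_{i=\ell}^h12b_i\sqrt{\frac{2b_i}a}\,\big(n\ln N+a\,\mathbb EM^i\big). \tag{9}$$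

**Step 4 (the two parts of (9), times $\gamma$).** The purpose is to compare the second part with the optimum and to put the first into the additive term. By Lemma 4, part 2, $\mathbb EM^i\le\frac2{b_i}\mathbb E\sum_t\mathrm{inv}(\pi^*_{t-1},\pi^*_t)$, so $\gamma\,\mathbb EM^i\le2\,\mathbb E[\mathrm{OPT}_{\rm move}]/b_i$. The second part therefore contributes at most
$$\sum_i12b_i\sqrt{2b_ia}\cdot\frac2{b_i}\,\mathbb E[\mathrm{OPT}_{\rm move}]=24\sqrt{2a}\sum_i\sqrt{b_i}\;\mathbb E[\mathrm{OPT}_{\rm move}]\le128\sqrt{na}\;\mathbb E[\mathrm{OPT}_{\rm move}]$$
by (7). In the first part put $\ln N=a/8$; it contributes at most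
$$\gamma\cdot\frac{12\sqrt2}8\,\sqrt a\,n\sum_ib_i^{3/2}\le\gamma\cdot\frac{12\sqrt2}8\cdot1.55\,\sqrt a\,n^{5/2}\le4\gamma\sqrt a\,n^{5/2}.$$
Together with Step 1,
$$\mathbb E[\text{rearrangement cost}]\le128\sqrt{na}\;\mathbb E[\mathrm{OPT}_{\rm move}]+\gamma\big(4\sqrt a\,n^{5/2}+n^2\big). \tag{10}$$

**Step 5 (end of the proof).** Both coefficients in (8) and (10) are at most $\rho$, and $\mathrm{OPT}=\mathrm{OPT}_{\rm req}+\mathrm{OPT}_{\rm move}$. Adding (8) and (10) gives $\mathbb E[\mathrm{ALG}]\le\rho\,\mathbb E[\mathrm{OPT}]+\beta'$, which is (3). This proves Proposition 2, and with the reduction above it proves Theorem 1. $\blacksquare$
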